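# Label counts along an expander walk, with a bound that does not see the label densities

## 1. A sticky walk on two vertices

Take two vertices, named $+1$ and $-1$. Start at a uniform vertex, and at each step stay with probability $\frac{1+\lambda}2$ and switch with probability $\frac{1-\lambda}2$, where $0\le\lambda\le1$. Writing letters as signs, the one-step probability from $w$ to $w'$ is $\frac{1+\lambda ww'}2$, so the word $w=(w_1,\dots,w_t)$ read along the walk has probability
$$p(w)=2^{-t}\prod_{i=1}^{t-1}(1+\lambda w_iw_{i+1}).\tag{1}$$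
Compare this with $t$ independent fair signs, where every word has probability $2^{-t}$. Suppose we see only how often each sign occurred, not the order. How well can we tell the two sources apart? Let $N$ be the number of $+1$'s.

For $t=2$: $P(N\in\{0,2\})=\frac{1+\lambda}2$ for the walk and $\frac12$ for independent signs. Both distributions are symmetric under $N\mapsto t-N$, so the total variation distance of the counts is $\frac\lambda2$.

For $t=3$: $P(N\in\{0,3\})=\frac{(1+\lambda)^2}4$ against $\frac14$. The distance is $\frac\lambda2+\frac{\lambda^2}4$.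

For $t=4$, put $s=\frac{1+\lambda}2$ and $c=\frac{1-\lambda}2$, so $s+c=1$ and $sc=\frac{1-\lambda^2}4$. The two constant words give $P(N\in\{0,4\})=s^3$. The words with one sign occurring once have one switch (two such words up to a global sign) or two switches (two more), so $P(N\in\{1,3\})=2s^2c+2sc^2=2sc=\frac{1-\lambda^2}2$. The words $++--$, $+-+-$, $+--+$ and their negatives give $P(N=2)=s^2c+c^3+sc^2=\frac{3-3\lambda+\lambda^2-\lambda^3}8$. The independent values are $\frac18,\frac12,\frac38$. The only positive difference is the first, so the distance is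
$$\frac{(1+\lambda)^3-1}8=\frac{3\lambda+3\lambda^2+\lambda^3}8 .$$
For $\lambda=0.1$ the three distances are $0.05$, $0.0525$, $0.041375$.

These numbers do not grow with $t$. The words themselves behave quite differently: for fixed $\lambda>0$, the number of $i$ with $w_i=w_{i+1}$ is a sum of $t-1$ independent Bernoulli variables of mean $\frac{1+\lambda}2$ for the walk and $\frac12$ for independent signs, so by the law of large numbers the distance between the two laws of words tends to $1$ as $t\to\infty$. Counting forgets almost everything the walk does. We ask whether the count distance is $O(\lambda)$ in general: for any expander, any length, any finite alphabet, and above all for letters that are arbitrarily rare.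

## 2. Expanders, histograms, and the two theorems

**Definition (expander).** Let $G$ be a regular undirected graph on $V=[n]$ and let $W$ be its normalized adjacency matrix, i.e. the transition matrix of the simple random walk. Its eigenvalues with multiplicity are $1=\lambda_1\ge\lambda_2\ge\dots\ge\lambda_n$. We call $G$ a *$\lambda$-spectral expander* if $\max(|\lambda_2|,|\lambda_n|)\le\lambda$. Only one copy of the eigenvalue $1$ is excluded, so for $\lambda<1$ the graph is connected.

Two examples will return. The complete graph $K_n$ ($n\ge2$) has eigenvalues $1$ and $-\frac1{n-1}$, so $\lambda=\frac1{n-1}$. For the second, write $J$ for the $n\times n$ matrix with all entries $\frac1n$; then $W=(1-\lambda)J+\lambda I$ has eigenvalues $1$ and $\lambda$. If loops and parallel edges are allowed, this $W$ comes from a regular graph for every rational $\lambda\in(0,1)$: give multiplicity $u\ge1$ to every pair of vertices, loops included, and add $v$ further loops at each vertex (each loop counts once). Then $W=\frac{un}{un+v}J+\frac v{un+v}I$, so $\lambda=\frac v{un+v}$, and we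 choose $u$ so that $v=\frac{\lambda un}{1-\lambda}$ is an integer. I call this the *sticky walk*. Section 1 is the case $n=2$.

**Definition (labels, fooling, histogram).** Let $\Sigma$ be an alphabet with $|\Sigma|=d$, let $\mathrm{val}:V\to\Sigma$, let $\rho_a=|\mathrm{val}^{-1}(a)|/n$ and $\rho_{\min}=\min_a\rho_a$. Let $v_1,\dots,v_t$ be a random walk with uniform $v_1$, and $u_1,\dots,u_t$ independent uniform vertices. A function $f:\Sigma^t\to\{0,1\}$ is *symmetric* if permuting its $t$ coordinates does not change it. It is *$\varepsilon$-fooled* if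
$$\big|\mathbb E f(\mathrm{val}(v_1),\dots,\mathrm{val}(v_t))-\mathbb E f(\mathrm{val}(u_1),\dots,\mathrm{val}(u_t))\big|\le\varepsilon .$$
The *histogram* $T(w)\in\mathbb Z_{\ge0}^\Sigma$ of a word $w$ records how often each letter occurs; for instance $T(aba)$ has entry $2$ at $a$ and $1$ at $b$.

A symmetric $f$ is exactly the indicator of an event about $T$. Hence the supremum of the fooling error over symmetric $f$ is the total variation distance between the two laws of $T$, that is, half the $\ell^1$ norm of their difference. It is also the supremum over symmetric $f$ with values in $[0,1]$.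

For $\Sigma=\{0,1\}$, Golowich and Vadhan proved that every symmetric $f$ is $O(\lambda)$-fooled, with an absolute constant and no dependence on the label bias. For $\mathbb Z_d^t$ they prove the total variation bound $O\big((d/\rho_{\min})^{O(d)}\lambda\big)$, which does depend on $\rho_{\min}$. The paper "The Expander Hitting Property When the Sets Are Arbitrarily Unbalanced" (https://eccc.weizmann.ac.il/report/2024/118/download) asks whether this dependence is needed: "is it possible that all symmetric functions over $\Sigma^t$ are $O_{|\Sigma|}(\lambda)$ fooled by random-walks?" The answer is yes, and the right dependence on $d$ is $\sqrt d$.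

The proof uses little about graphs, so we state it in the setting it needs.

**Definition (general setting).** $V$ is a finite set with a probability measure $\pi$, and $\langle g,h\rangle=\sum_x\pi(x)g(x)h(x)$. Let $Jg=\langle\mathbf 1,g\rangle\mathbf 1$. Let $W_1,\dots,W_{t-1}$ be Markov kernels on $V$ preserving $\pi$, with $\|W_ig\|\le\lambda\|g\|$ whenever $\langle\mathbf 1,g\rangle=0$. Let $v_1\sim\pi$, and draw $v_{i+1}$ from $W_i(v_i,\cdot)$. Let $\mathrm{val}_1,\dots,\mathrm{val}_t:V\to\Sigma$ have a common label law: $\pi(\mathrm{val}_i=a)=\rho_a$ for all $i$. Let $\mathrm{TV}$ be the total variation distance between the law of $T(\mathrm{val}_1(v_1),\dots,\mathrm{val}_t(v_t))$ and the law of $T$ under $\rho^{\otimes t}$.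

The graph question is the case $\pi$ uniform, $W_i=W$, $\mathrm{val}_i=\mathrm{val}$: then $W$ is symmetric and doubly stochastic, so it preserves $\pi$, and its norm on $\mathbf 1^\perp$ is $\max(|\lambda_2|,|\lambda_n|)\le\lambda$.

**Theorem 1 (upper bound).** Let $d=|\Sigma|$. If $\lambda\sqrt d+2\lambda\sqrt{d-1}<1$, then with $s=\dfrac{\lambda\sqrt{d-1}}{1-\lambda\sqrt d}$,
$$\mathrm{TV}\le\frac12\sum_{m\ge1}\sqrt{\tbinom{2m}m}\,s^m\le\frac s{1-2s}=\frac{\lambda\sqrt{d-1}}{1-\lambda\sqrt d-2\lambda\sqrt{d-1}} .$$
Consequently, for all $\lambda\ge0$, all $t$, $V$, and all $\rho$: $\mathrm{TV}\le\min(1,4\sqrt d\,\lambda)$. Moreover $\mathrm{TV}\le\sqrt{(d-1)/2}\;\lambda\,(1+O(\lambda\sqrt d))$ as $\lambda\sqrt d\to0$.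

So for every $\lambda$-spectral expander, every $t$, every labeling and every symmetric $f$, the function $f$ is $C(d)\lambda$-fooled with $C(d)=4\sqrt d$.

**Theorem 2 (optimality in $d$ and $\lambda$).** Let $d\ge2$. Suppose either

* (a) $G=K_n$ with $n=dq$, $q\ge2$, so $\lambda=\frac1{n-1}$, and each label is used on exactly $q$ vertices; or
* (b) $\lambda\in(0,1)$ is rational and $G$ is a regular graph on $d$ vertices, with loops and parallel edges, having $W=(1-\lambda)J+\lambda I$, with $d$ distinct labels.

Then, with $\Phi$ the standard normal distribution function,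
$$\liminf_{t\to\infty}\mathrm{TV}\ \ge\ e^{-1/6}\Big(\Phi\big(\lambda\sqrt{2(d-1)}\big)-\tfrac12\Big)\ \ge\ 0.28\,\min\big(1,\lambda\sqrt{2(d-1)}\big).$$
Hence any admissible $C(d)$ satisfies $C(d)\ge e^{-1/6}\sqrt{(d-1)/\pi}\ge\frac13\sqrt d$, even for simple graphs.

Together: the best constant $C^*(d)$ satisfies $\frac13\sqrt d\le C^*(d)\le4\sqrt d$ for all $d\ge2$. Also, for every $d\ge2$ and every rational $\lambda\in(0,1)$, the worst-case distance is $\Theta(\min(1,\lambda\sqrt d))$ when loops and parallel edges are allowed, since $2(d-1)\ge d$.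

## 3. Too many words, and too large a second moment

**Triangle inequality over words.** Expand the product (1):
$$p=\sum_{S\subseteq[t-1]}p_S,\qquad p_S(w)=2^{-t}\lambda^{|S|}\prod_{i\in S}w_iw_{i+1}.$$
The term $S=\emptyset$ is the independent law. A sensible first try is to bound the rest by $\sum_{S\neq\emptyset}\|p_S\|_1=(1+\lambda)^{t-1}-1$. This is useless once $t$ exceeds $1/\lambda$. Already the $t-1$ one-element sets contribute $\lambda(t-1)$. No better estimate at the level of words can work, because the laws of words really do separate. We must push $p_S$ forward to the histogram *before* taking norms.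

**What the histogram does to one edge.** For $S=\{i\}$, the density of $p_S$ with respect to independent signs is $\lambda w_iw_{i+1}$. Pushing forward to $T$ and taking the $\ell^1$ norm gives $\lambda\,\mathbb E\big|\mathbb E[w_iw_{i+1}\mid T]\big|$. Given $T$, all orderings are equally likely, so $\mathbb E[w_iw_{i+1}\mid T]$ is the average of $w_aw_b$ over all $\binom t2$ pairs $a<b$. These products are orthonormal under independent signs, so the average has $L^2$ norm $\binom t2^{-1/2}$. The $t-1$ single edges therefore contribute at most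
$$\lambda(t-1)\sqrt{\frac2{t(t-1)}}<\sqrt2\,\lambda .$$
The number of positions is cancelled by the square root of the number of pairs. In a longer run of edges in $S$ the interior signs appear squared and disappear: the run from $j$ to $j+k$ gives $\lambda^kw_jw_{j+k}$. So for two balanced letters only the two ends of each run matter.

**Where this breaks for general letters.** For general labels the interior letters of a run do not disappear, and the density is not mean-zero in them. One would then try to take the $L^2$ norm in all letters. Test this on the sticky walk on $n$ vertices with a labeling of positive densities $\rho_a$. Here $W-J=\lambda(I-J)$. With $x_a$ the indicator of label $a$, a run of two edges contributes to the letters $(a,b,c)$ the amount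
$$q(a,b,c)=\lambda^2\langle x_a-\rho_a\mathbf 1,\;x_b\cdot(x_c-\rho_c\mathbf 1)\rangle=\lambda^2\rho_b(1_{a=b}-\rho_a)(1_{c=b}-\rho_c).$$
Since $\sum_a(1_{a=b}-\rho_a)^2/\rho_a=\frac1{\rho_b}-1$, the square of the $L^2(\rho^{\otimes3})$ norm of $q/(\rho_a\rho_b\rho_c)$ is
$$\sum_{a,b,c}\frac{q(a,b,c)^2}{\rho_a\rho_b\rho_c}=\lambda^4\sum_b\rho_b\Big(\frac1{\rho_b}-1\Big)^2=\lambda^4\sum_b\frac{(1-\rho_b)^2}{\rho_b},$$
which blows up when a letter is rare. This is not the fault of the expansion. Take $t=3$, two letters, and let $b$ label a single vertex, so $\rho=\rho_b=\frac1n$. The walk produces $bbb$ with probability $\rho(\lambda+(1-\lambda)\rho)^2\ge\rho\lambda^2$, while independent letters give $\rho^3$. When $\rho^2\le\lambda^2/2$, the likelihood ratio of histograms at $bbb$, minus $1$, is at least $\frac{\lambda^2}{2\rho^2}$. Hence the mean square of (likelihood ratio $-1$) is at least $\rho^3\cdot\frac{\lambda^4}{4\rho^4}=\frac{\lambda^4}{4\rho}$, which is unbounded as $\rho\to0$. Yet the total variation distance is at most $3\rho$, since each source shows no $b$ with probability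 at least $1-3\rho$. A proof that measures the whole histogram in mean square cannot succeed.

**The split.** The letters of a run play two roles. The *end* letters are the ones in which the density has mean zero, and their $L^2$ orthogonality is what pays for the positions. The *interior* letters are not mean-zero, but once they are fixed they only translate the histogram by a constant vector, and the $\ell^1$ norm ignores translations. So we take $L^2$ in the end letters and $\ell^1$ in the interior letters. In the example, with $b$ fixed, the $L^2(\rho\otimes\rho)$ norm of $q(a,b,c)/(\rho_a\rho_c)$ is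
$$\lambda^2\rho_b\Big(\frac1{\rho_b}-1\Big)=\lambda^2(1-\rho_b),$$
and the sum over $b$ is $\lambda^2(d-1)$. The densities are gone. For a single edge of the sticky walk, $q(a,c)/(\rho_a\rho_c)=\lambda(1_{a=c}/\rho_a-1)$ has squared norm $\lambda^2(d-2+1)=\lambda^2(d-1)$, again free of $\rho$. We now carry this out in general.

## 4. The upper bound

Two standard facts are used. First, if $\mu$ is a probability measure and $g$ a function, the push-forward of the signed measure $g\mu$ under $T$ has $\ell^1$ norm $\mathbb E_\mu\big|\mathbb E_\mu[g\mid T]\big|$. Second, for an operator $A$ between finite-dimensional inner product spaces, the Frobenius norm $\|A\|_F^2=\sum_i\|Ae_i\|^2=\operatorname{tr}(A^*A)$ does not depend on the orthonormal basis $(e_i)$; it is the sum of squared matrix entries in orthonormal bases; $\|A^*\|_F=\|A\|_F$; and $\|AB\|_F\le\|A\|_F\|B\|$, with $\|B\|$ the operator norm.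

**Step 0: harmless reductions.** The purpose is to be allowed to divide by $\pi$ and $\rho$. Since the kernels preserve $\pi$, every $v_i$ has law $\pi$, so points of $\pi$-mass zero are almost surely never visited, and we delete them. For the same reason a letter with $\rho_a=0$ almost surely never occurs, in the walk or in the independent samples. Deleting it decreases $d$; since $s$ and both bounds are increasing in $d$, and the hypothesis for $d$ implies it for smaller $d$, proving the theorem for the smaller alphabet suffices. From now on all $\rho_a>0$.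

**Step 1: expand around independence.** The purpose is to write the law of the word as the independent law plus explicit signed corrections. Put $R_i=W_i-J$. We have
$$R_i\mathbf 1=0,\qquad R_i^*\mathbf 1=0,\qquad\|R_i\|=\|R_i^*\|\le\lambda.$$
The first holds because $W_i\mathbf 1=\mathbf 1=J\mathbf 1$. The second holds because $W_i$ preserves $\pi$: $\langle\mathbf 1,W_ig\rangle=\langle\mathbf 1,g\rangle=\langle\mathbf 1,Jg\rangle$ for every $g$. For the third, $W_iJg=Jg$, so $R_ig=W_i(g-Jg)$ with $g-Jg\perp\mathbf 1$, whence $\|R_ig\|\le\lambda\|g-Jg\|\le\lambda\|g\|$.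

Let $\Pi^{(i)}_a$ be multiplication by $1_{\{\mathrm{val}_i=a\}}$ and $x^{(i)}_a=\Pi^{(i)}_a\mathbf 1$. Then $\|x^{(i)}_a\|^2=\rho_a$, the $x_a^{(i)}$ with different $a$ are orthogonal, and $\sum_ax^{(i)}_a=\mathbf 1$. Summing over paths, the law of the label word is
$$p(w)=\big\langle\mathbf 1,\Pi^{(1)}_{w_1}W_1\Pi^{(2)}_{w_2}W_2\cdots W_{t-1}\Pi^{(t)}_{w_t}\mathbf 1\big\rangle .$$
Substitute $W_i=J+R_i$ and expand: $p=\sum_{S\subseteq[t-1]}p_S$, where $S$ is the set of $i$ at which $R_i$ is chosen. Link $i$ and $i+1$ for each $i\in S$; this cuts $[t]$ into maximal intervals. At each $i\notin S$ the operator $J=\mathbf 1\langle\mathbf 1,\cdot\rangle$ splits the product into two scalar factors, so $p_S$ is a product over the intervals. A singleton $\{i\}$ contributes $\langle\mathbf 1,\Pi^{(i)}_{w_i}\mathbf 1\rangle=\rho_{w_i}$. An interval $\{j,\dots,j+k\}$ with $k\ge1$ contributes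
$$q(w_j,\dots,w_{j+k})=\big\langle x^{(j)}_{w_j},\,R_j\Pi^{(j+1)}_{w_{j+1}}R_{j+1}\cdots\Pi^{(j+k-1)}_{w_{j+k-1}}R_{j+k-1}\,x^{(j+k)}_{w_{j+k}}\big\rangle .\tag{2}$$
In particular $p_\emptyset=\rho^{\otimes t}$. With $T_*$ denoting push-forward under $T$,
$$2\,\mathrm{TV}=\Big\|T_*\sum_{S\ne\emptyset}p_S\Big\|_1\le\sum_{S\ne\emptyset}\|T_*p_S\|_1.\tag{3}$$

**Step 2: freeze the interior letters.** The purpose is to reduce one term to a density in the end letters and singletons only. Fix $S\ne\emptyset$. Let it have $m\ge1$ non-singleton intervals, with $k_1,\dots,k_m\ge1$ edges in order, and $r$ singletons, so $\sum_i(k_i+1)+r=t$. Write $(a_i,c_i)$ for the end letters of the $i$-th interval and $\beta_i\in\Sigma^{k_i-1}$ for its interior letters (the empty word if $k_i=1$), and let $q_i^{\beta_i}(a_i,c_i)$ be its factor (2).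

Fix $\beta_1,\dots,\beta_m$. For words with these interior letters, $T(w)$ is the histogram of the interior letters, a constant vector, plus the histogram of the other $N=2m+r$ letters. So the push-forward of this part of $p_S$ is a translate of the push-forward of the signed measure $\prod_iq_i^{\beta_i}(a_i,c_i)\cdot\rho^{\otimes r}$ on $\Sigma^N$, and a translation does not change the $\ell^1$ norm. The density of this signed measure with respect to $\rho^{\otimes N}$ is
$$g=\prod_{i=1}^mh_i^{\beta_i}(a_i,c_i),\qquad h_i^{\beta}(a,c)=\frac{q_i^{\beta}(a,c)}{\rho_a\rho_c}.$$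
Adding over the interior letters, by the triangle inequality and Cauchy–Schwarz,
$$\|T_*p_S\|_1\le\sum_{\beta_1,\dots,\beta_m}\mathbb E_{\rho^{\otimes N}}\big|\mathbb E[g\mid T]\big|\le\sum_{\beta_1,\dots,\beta_m}\big\|\mathbb E[g\mid T]\big\|_{L^2(\rho^{\otimes N})}.\tag{4}$$

**Step 3: the end letters are mean-zero.** This is the property behind the orthogonality in the next step. Since $\sum_ax_a^{(j)}=\mathbf 1$ and $R_j^*\mathbf 1=0$,
$$\sum_a\rho_a\,\rho_c\,h^\beta(a,c)=\sum_aq^\beta(a,c)=\langle\mathbf 1,R_j(\cdots)\rangle=\langle R_j^*\mathbf 1,\cdots\rangle=0$$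
for each $c$; divide by $\rho_c$. Likewise $\sum_c\rho_ch^\beta(a,c)=0$ for each $a$, because $\sum_cx_c^{(j+k)}=\mathbf 1$ and $R_{j+k-1}\mathbf 1=0$. (For $k=1$ the same operator $R_j$ serves both times.) Different intervals involve different variables. So $g$ is a function of $2m$ of the $N$ coordinates and has mean zero in each of these $2m$ variables when the others are fixed.

**Step 4: averaging over positions gains a square root of their number.** We claim
$$\big\|\mathbb E[g\mid T]\big\|_{L^2}\le\binom{2m+r}{2m}^{-1/2}\prod_{i=1}^m\|h_i^{\beta_i}\|_{L^2(\rho\otimes\rho)}.\tag{5}$$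
The probability $\rho^{\otimes N}(w)=\prod_a\rho_a^{T_a(w)}$ depends only on $T(w)$. Hence, given $T$, all rearrangements of a word are equally likely, and $\mathbb E[g\mid T]$ is the average of $g$ over all permutations of the $N$ coordinates. A uniform permutation sends the $2m$ coordinates on which $g$ depends to a uniform $2m$-subset $A$, in uniform order. Thus
$$\mathbb E[g\mid T]=\binom N{2m}^{-1}\sum_{A\subseteq[N],\,|A|=2m}\hat g(w_A),$$
where $\hat g$ is the average of $g$ over the permutations of its $2m$ arguments. Each permuted copy of $g$ is mean-zero in every variable, hence so is $\hat g$. Let $A\ne A'$. They have equal size, so some $i$ lies in $A\setminus A'$. Integrate $\hat g(w_A)\hat g(w_{A'})$ over $w_i$ first: the second factor does not depend on $w_i$ and the first integrates to $0$. So $\hat g(w_A)\perp\hat g(w_{A'})$, and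
$$\big\|\mathbb E[g\mid T]\big\|^2=\binom N{2m}^{-2}\binom N{2m}\|\hat g\|^2\le\binom N{2m}^{-1}\|g\|^2 ,$$
using $\|\hat g\|\le\|g\|$ (triangle inequality; permuted copies of $g$ have the same norm). Finally $\|g\|=\prod_i\|h_i^{\beta_i}\|$, as the factors depend on disjoint sets of independent variables. This is (5).

**Step 5: sum over the interior letters without meeting $\rho_{\min}$.** We claim that for an interval with $k$ edges
$$\sum_{\beta\in\Sigma^{k-1}}\|h^\beta\|_{L^2(\rho\otimes\rho)}\le\gamma_k:=\lambda^kd^{(k-1)/2}\sqrt{d-1}.\tag{6}$$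
Let $U_i:\mathbb R^\Sigma\to L^2(\pi)$ send $e_a$ to $x_a^{(i)}/\sqrt{\rho_a}$. By Step 1 these images are orthonormal, so $U_i$ is an isometry. For $\beta=(b_1,\dots,b_{k-1})$, formula (2) says that $q^\beta(a,c)/\sqrt{\rho_a\rho_c}$ is the $(a,c)$ entry of the operator below, so
$$\|h^\beta\|^2=\sum_{a,c}\frac{q^\beta(a,c)^2}{\rho_a\rho_c}=\big\|U_j^*R_j\Pi^{(j+1)}_{b_1}R_{j+1}\cdots\Pi^{(j+k-1)}_{b_{k-1}}R_{j+k-1}U_{j+k}\big\|_F^2 .$$
The normalization by end letters has been absorbed into the isometries, and no $\rho$ is left on the right. We estimate from left to right.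

First, $\|U_j^*R_j\|_F^2=\|R_j^*U_j\|_F^2\le\lambda^2(d-1)$. Evaluate in an orthonormal basis of $\mathbb R^\Sigma$ containing the unit vector $(\sqrt{\rho_a})_a$. This vector is sent by $U_j$ to $\sum_ax_a^{(j)}=\mathbf 1$, which $R_j^*$ kills. Each of the other $d-1$ basis vectors contributes at most $\lambda^2$.

Next, for every operator $A$ on $L^2(\pi)$ we have $\sum_b\|A\Pi_b^{(i)}\|_F^2=\sum_b\operatorname{tr}(A\Pi^{(i)}_bA^*)=\|A\|_F^2$, because the $\Pi_b^{(i)}$ are orthogonal projections with sum $I$. Also $\|AR_i\|_F\le\lambda\|A\|_F$ and $\|AU_i\|_F\le\|A\|_F$.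

Now sum over all $\beta$. Summing over $b_{k-1}$, then $b_{k-2}$, and so on, each interior projection costs a factor $1$, each of the $k-1$ operators $R_{j+1},\dots,R_{j+k-1}$ costs $\lambda^2$, and what remains is $\|U_j^*R_j\|_F^2$. Hence
$$\sum_\beta\|h^\beta\|^2\le\lambda^{2k}(d-1).$$
There are $d^{k-1}$ words $\beta$, so Cauchy–Schwarz gives (6).

In (4), after (5), each factor depends only on its own $\beta_i$, so the sum of products is the product of sums:
$$\|T_*p_S\|_1\le\binom{2m+r}{2m}^{-1/2}\prod_{i=1}^m\gamma_{k_i}.\tag{7}$$

**Step 6: count the sets $S$.** The purpose is to see the number of positions cancel. Given the ordered list $(k_1,\dots,k_m)$, the number $r=t-\sum(k_i+1)$ is determined, and a set $S$ amounts to an arrangement in a row of $m$ intervals in the given order and $r$ singletons. There are $\binom{m+r}m$ of these. Moreover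
$$\frac{\binom{m+r}m^2}{\binom{2m+r}{2m}}=\frac{(2m)!}{m!^2}\cdot\frac{(m+r)!^2}{r!\,(2m+r)!}=\binom{2m}m\prod_{i=1}^m\frac{r+i}{r+m+i}\le\binom{2m}m\le4^m.\tag{8}$$
So all sets $S$ with given $(k_1,\dots,k_m)$ contribute together at most $\sqrt{\binom{2m}m}\prod_i\gamma_{k_i}$, with no trace of $t$. Insert this in (3) and drop the constraint $\sum(k_i+1)\le t$, which only adds nonnegative terms. If $\lambda\sqrt d<1$, then
$$\sum_{k\ge1}\gamma_k=\lambda\sqrt{d-1}\sum_{k\ge1}(\lambda\sqrt d)^{k-1}=s,$$
and if also $2s<1$,
$$2\,\mathrm{TV}\le\sum_{m\ge1}\sqrt{\tbinom{2m}m}\Big(\sum_{k\ge1}\gamma_k\Big)^m=\sum_{m\ge1}\sqrt{\tbinom{2m}m}\,s^m\le\sum_{m\ge1}(2s)^m=\frac{2s}{1-2s}.$$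
Both conditions hold exactly when $\lambda\sqrt d+2\lambda\sqrt{d-1}<1$, and $\frac s{1-2s}$ is the fraction in the theorem. This is the first claim. For small $\lambda\sqrt d$, the term $m=1$ gives $\frac12\sqrt2\,s=\sqrt{(d-1)/2}\,\lambda(1+O(\lambda\sqrt d))$, and the terms $m\ge2$ sum to $O(s^2)=s\cdot O(\lambda\sqrt d)$. This is the last claim.

**Step 7: remove the smallness condition.** Put $x=\lambda\sqrt d$. If $x\ge\frac14$, then $\mathrm{TV}\le1\le4x$. If $x<\frac14$, then $\lambda\sqrt d+2\lambda\sqrt{d-1}\le3x<\frac34$, so the first claim applies and $\mathrm{TV}\le\frac x{1-3x}\le4x$, as $1-3x>\frac14$. Hence $\mathrm{TV}\le\min(1,4\sqrt d\,\lambda)$ always, and Theorem 1 is proved. $\blacksquare$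

## 5. Why $\sqrt d$ cannot be improved: the covariance is rescaled

For the lower bound we take balanced labels and watch the fluctuations of the counts. A sticky walk makes all of them larger by one common factor, and a repelling walk makes them smaller. The label counts have $d-1$ independent directions of fluctuation. The chi-square statistic adds up $d-1$ squares, and its relative fluctuation is of order $1/\sqrt{d-1}$, so a relative change of order $\lambda$ in scale is visible at level $\lambda\sqrt{d-1}$.

**Step 1: reduce both cases to one chain.** We show that the label sequence is a stationary Markov chain on $[d]$ with uniform start and transition matrix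
$$K=(1-\theta)J_d+\theta I_d,\qquad J_d\text{ with all entries }\tfrac1d,$$
where $\theta=\lambda$ in case (b) and $\theta=-\lambda$ in case (a). Case (b) is immediate, and the graph exists by the construction in Section 2 with $n=d$. In case (a), put $\theta=-\frac1{n-1}$. From any vertex labeled $a$, the next label is a given $b\ne a$ with probability $\frac q{n-1}=\frac{1-\theta}d$, and is $a$ with probability $\frac{q-1}{n-1}=\frac{1-\theta}d+\theta$. These depend only on the label of the present vertex, so the labels form a Markov chain with matrix $K$. All entries of $K$ are positive (here $q\ge2$ is used in case (a)).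

**Step 2: the limit law of the chi-square statistic.** Let $w_1,w_2,\dots$ be the label chain, $N_a$ the number of occurrences of $a$ among $w_1,\dots,w_t$, and $\nu=d-1$. We claim
$$Q_t=\sum_a\frac{(N_a-t/d)^2}{t/d}\ \Rightarrow\ \kappa\chi^2_\nu,\qquad\kappa=\frac{1+\theta}{1-\theta}.\tag{9}$$
Let $u\in\mathbb R^d$ with $\sum_au_a=0$, and put $u(w)=u_w$. Then $Ku=\theta u$, that is, $\mathbb E[u(w_{i+1})\mid w_1,\dots,w_i]=\theta u(w_i)$. So $D_i=u(w_{i+1})-\theta u(w_i)$ is a bounded martingale difference sequence. It is stationary, and ergodic because $K$ has positive entries. Its variance is $\mathbb Eu(w_{i+1})^2-\theta^2\mathbb Eu(w_i)^2=(1-\theta^2)\|u\|^2/d$, where $\|u\|^2=\sum_au_a^2$. Summing,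
$$\sum_{i\le t}D_i=(1-\theta)\sum_{i\le t}u(w_i)+u(w_{t+1})-u(w_1),$$
and the last two terms are bounded. By the Billingsley–Ibragimov martingale central limit theorem (Billingsley, Proc. AMS 12 (1961)),
$$t^{-1/2}\sum_{i\le t}u(w_i)\Rightarrow N\big(0,\kappa\|u\|^2/d\big),\qquad\text{since }\frac{1-\theta^2}{(1-\theta)^2}=\frac{1+\theta}{1-\theta}=\kappa.$$
Let $Z=(N_a-t/d)_a/\sqrt{t/d}$. If $\sum_au_a=0$, then $\langle u,Z\rangle=\sqrt d\,t^{-1/2}\sum_{i\le t}u(w_i)\Rightarrow N(0,\kappa\|u\|^2)$. For a general $u$, the entries of $Z$ sum to $0$, so only the projection $(I-J_d)u$ matters. In all cases $\langle u,Z\rangle\Rightarrow N\big(0,\kappa\langle u,(I-J_d)u\rangle\big)$, and by the Cramér–Wold theorem $Z\Rightarrow N(0,\kappa(I-J_d))$. As $I-J_d$ is an orthogonal projection of rank $\nu$, $Q_t=\|Z\|^2\Rightarrow\kappa\chi^2_\nu$. Independent samples are the case $\theta=0$, where $\kappa=1$.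

**Step 3: choose the test.** The purpose is to turn the change of scale into a difference of probabilities. Let $X\sim\chi_\nu^2$ and
$$\delta=|\ln\kappa|=\ln\frac{1+\lambda}{1-\lambda}\ge2\lambda .$$
The inequality holds because $\ln\frac{1+\lambda}{1-\lambda}=2(\lambda+\lambda^3/3+\cdots)$. Note that $\lambda<1$ in both cases; in case (a), $n\ge4$ and $\lambda\le\frac13$. The test $1[Q_t\le y]$ is a symmetric function. The law of $X$ is continuous, so the probabilities of $Q_t\le y$ converge for every $y>0$.

In case (b), $\kappa=e^\delta>1$. Take $y=\nu$. The limits are $P(X\le\nu)$ for independent samples and $P(\kappa X\le\nu)=P(X\le e^{-\delta}\nu)$ for the walk. In case (a), $\kappa=e^{-\delta}<1$. Take $y=\kappa\nu$. The limits are $P(X\le e^{-\delta}\nu)$ for independent samples and $P(\kappa X\le\kappa\nu)=P(X\le\nu)$ for the walk. In both cases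
$$\liminf_{t\to\infty}\mathrm{TV}\ge P(X\le\nu)-P(X\le e^{-\delta}\nu)=\int_{-\delta}^0g(y)\,dy,\tag{10}$$
where $g$ is the density of $\ln(X/\nu)$.

**Step 4: bound the density from below.** We compare $g$ near $0$ with a Gaussian. Let $\alpha=\nu/2\ge\frac12$. The density of $X$ is $x^{\alpha-1}e^{-x/2}/(2^\alpha\Gamma(\alpha))$. Substituting $x=2\alpha e^y$, $dx=x\,dy$,
$$g(y)=\frac{(2\alpha e^y)^\alpha e^{-\alpha e^y}}{2^\alpha\Gamma(\alpha)}=\frac{\alpha^\alpha}{\Gamma(\alpha)}e^{\alpha(y-e^y)}.$$
By Binet's form of Stirling's formula, $\Gamma(\alpha)=\sqrt{2\pi/\alpha}\,(\alpha/e)^\alpha e^\omega$ with $0<\omega<\frac1{12\alpha}\le\frac16$. Hence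
$$g(0)=\frac{\alpha^\alpha e^{-\alpha}}{\Gamma(\alpha)}=\sqrt{\frac\alpha{2\pi}}\,e^{-\omega}\ge e^{-1/6}\sqrt{\frac\alpha{2\pi}} .$$
For $y\le0$, Taylor's formula with remainder $e^\xi y^3/6\le0$ gives $e^y\le1+y+\frac{y^2}2$, so $y-e^y\ge-1-\frac{y^2}2$ and $g(y)\ge g(0)e^{-\alpha y^2/2}$. Therefore, with $z=-\sqrt\alpha\,y$,
$$\int_{-\delta}^0g\ \ge\ e^{-1/6}\frac1{\sqrt{2\pi}}\int_0^{\delta\sqrt\alpha}e^{-z^2/2}\,dz=e^{-1/6}\Big(\Phi\big(\delta\sqrt{\nu/2}\big)-\tfrac12\Big)\ \ge\ e^{-1/6}\Big(\Phi\big(\lambda\sqrt{2(d-1)}\big)-\tfrac12\Big),$$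
where the last inequality uses $\delta\ge2\lambda$. With (10) this is the first inequality of Theorem 2.

For the second, $\Phi-\frac12$ is concave and increasing on $[0,\infty)$ and vanishes at $0$. So $\Phi(z)-\frac12\ge(\Phi(1)-\frac12)\min(1,z)$ for $z\ge0$: by concavity for $z\le1$ and by monotonicity for $z\ge1$. Finally $e^{-1/6}(\Phi(1)-\frac12)>0.846\cdot0.341>0.28$.

**Step 5: extract the constant.** We use case (a), whose graphs are simple and whose labels are perfectly balanced. If $C(d)$ is admissible, then for every $q\ge2$, with $\lambda=\frac1{dq-1}$,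
$$C(d)\,\lambda\ge e^{-1/6}\Big(\Phi\big(\lambda\sqrt{2(d-1)}\big)-\tfrac12\Big).$$
Divide by $\lambda$ and let $q\to\infty$, so that $\lambda\to0$. Since $\Phi(z)-\frac12\sim z/\sqrt{2\pi}$ as $z\to0$,
$$C(d)\ge e^{-1/6}\frac{\sqrt{2(d-1)}}{\sqrt{2\pi}}=e^{-1/6}\sqrt{\frac{d-1}\pi}\ge e^{-1/6}\sqrt{\frac d{2\pi}}>\frac13\sqrt d .$$
Here $d-1\ge\frac d2$ was used, together with $e^{-1/6}/\sqrt{2\pi}>0.337$. Theorem 2 is proved. $\blacksquare$
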